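# Extending truncated braidors to braidors

## 1. Every truncated braidor is the truncation of a braidor

Throughout, $\mathbf k$ is a field of characteristic $0$.

**Theorem 1.** Let $m\ge 0$ and let $B\in\hat U_{1,2}$ be a braidor up to degree $m$. There is a genuine braidor $B^\sharp$, that is, a braidor in all degrees, with $B\equiv B^\sharp$ modulo degree $>m$. Hence $\beta:=B^\sharp_{m+1}-B_{m+1}$ is homogeneous of degree $m+1$ and $B+\beta$ is a braidor up to degree $m+1$.

In plain words: a braidor is a solution $B=B_0+B_1+B_2+\cdots$ of two nonlinear equations in a completed graded algebra, and one can try to find it one degree at a time. The theorem says that such a computation never gets stuck: whatever choices were made up to degree $m$, the next term exists. That the next term $\beta$ exists is Conjecture 1.1.1 of the thesis "On Braidors: An Analogue Of The Theory Of Drinfel'd Associators For Braids In An Annulus" (http://blog.math.toronto.edu/GraduateBlog/files/2019/12/ens_thesis.pdf),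 so that statement is true for every $m\ge0$.

The last sentence of the theorem follows from the first. Indeed $B+\beta$ and $B^\sharp$ agree in degrees $\le m$ by hypothesis and in degree $m+1$ by the choice of $\beta$, and all conditions "up to degree $m+1$" depend only on an element modulo degree $>m+1$. So the work lies in finding $B^\sharp$.

In Section 11 a second theorem, Theorem 2, describes all braidors: they correspond to pairs (scalar, Drinfeld associator), and the first of the two equations together with a normalization already implies the second.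

## 2. Drinfeld–Kohno algebras, cabling, braidors

**Definition (the algebras).** For $n\ge1$ let $\mathfrak t_{1,n}$ be the Lie algebra over $\mathbf k$ with generators $t_{ij}=t_{ji}$, $0\le i\ne j\le n$, each of degree $1$, and relations
$$[t_{ij},t_{kl}]=0\ \text{ if } \{i,j\}\cap\{k,l\}=\emptyset,\qquad [t_{ij},t_{ik}+t_{jk}]=0\ \text{ for distinct } i,j,k .$$
The index $0$ stands for the core of an annulus. Shifting indices by one gives $\mathfrak t_{1,n}\cong\mathfrak t_{n+1}$, the Drinfeld–Kohno Lie algebra on $n+1$ strands. Let $\hat U_{1,n}$ be the degree completion of $U(\mathfrak t_{1,n})$, with coproduct $\Delta(t_{ij})=1\otimes t_{ij}+t_{ij}\otimes1$. The algebra $\hat U_{1,2}$ is also written $\hat U_{\mathfrak t_3}$.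

Two small computations will be used all the time.

For $n=2$, the relations say exactly that $\zeta:=t_{01}+t_{02}+t_{12}$ is central. Eliminating $t_{12}=\zeta-t_{01}-t_{02}$ we get
$$\mathfrak t_{1,2}=\mathbf k\,\zeta\oplus \mathrm{Lie}(t_{01},t_{02}),$$
with the second summand free. Any two of $t_{01},t_{02},t_{12}$ play the same role as $t_{01},t_{02}$.

For distinct $i,j,k$ put $\tau_{ijk}=[t_{ij},t_{jk}]$. The relation $[t_{jk},t_{ki}+t_{ij}]=0$ gives $\tau_{jki}=[t_{jk},t_{ki}]=-[t_{jk},t_{ij}]=\tau_{ijk}$, and $\tau_{kji}=[t_{kj},t_{ji}]=-\tau_{ijk}$. So $\tau_{ijk}$ is totally antisymmetric. In particular $[t_{ij},t_{ik}]=\tau_{jik}=-\tau_{ijk}$.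

**Definition (cabling).** Let $f$ be a map from a subset of $\{0,\dots,n\}$ to $\{0,\dots,k\}$. It induces an algebra map $T_f:\hat U_{1,k}\to\hat U_{1,n}$ with
$$t_{ij}\mapsto\sum_{p\in f^{-1}(i),\,q\in f^{-1}(j)}t_{pq},$$
the sum being $0$ if one of the fibres is empty. One writes $A^{f^{-1}(0),\dots,f^{-1}(k)}:=T_f(A)$.

Partially defined $f$ are allowed, since we want to write $B^{0,1,3}\in\hat U_{1,3}$, where strand $2$ is not used. The map respects the relations: disjoint $\{i,j\},\{k,l\}$ go to sums over disjoint pairs, and $[t_{ij},t_{ik}+t_{jk}]$ goes to a sum of brackets $[t_{pq},t_{pr}+t_{qr}]=0$ plus brackets of generators with disjoint indices. For example $t_{01}^{02,1,3}=t_{01}+t_{12}$, $t_{02}^{02,1,3}=t_{03}+t_{23}$, $t_{12}^{02,1,3}=t_{13}$, and $B^{0,2,1}$ is $B$ with indices $1,2$ exchanged.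

Let $R=\exp(t_{01})\in\hat U_{1,1}$. Then $R^{0,2}=\exp(t_{02})$ and $R^{01,2}=\exp(t_{02}+t_{12})$ in $\hat U_{1,2}$.

**Definition (braidor).** A braidor is an invertible, grouplike ($\Delta B=B\otimes B$) element $B\in\hat U_{1,2}$ with
$$B^{0,1,2}B^{02,1,3}B^{0,2,3}=B^{01,2,3}B^{0,1,3}B^{03,1,2}\quad\text{in }\hat U_{1,3}\quad\text{(Braid Equation)},\tag{1}$$
$$R^{01,2}=B\,R^{0,2}\,B^{0,2,1}\quad\text{in }\hat U_{1,2}\quad\text{(Mixed Equation)}.\tag{2}$$
It is a braidor up to degree $m$ if (1) and (2) hold in degrees $0,\dots,m$, and invertibility and grouplikeness hold modulo terms of degree $>m$.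

The constant term of a braidor up to degree $m$ is $1$: in degree $0$, grouplikeness reads $B_0=B_0^2$, and $B_0\neq0$ by invertibility.

We shall use these facts. Primitive elements of $U(\mathfrak g)$ are $\mathfrak g$ in characteristic $0$. The elements $t_{03},t_{13},t_{23}$ generate a free Lie subalgebra of $\mathfrak t_{1,3}$ (Kohno). The existence of rational associators is quoted in Section 5.

## 3. Degrees one and two by hand

**Degree one.** Let $B_1=a\,t_{01}+a'\,t_{02}+c\,t_{12}$. The degree $1$ part of the left side of (1) is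
$$(at_{01}+a't_{02}+ct_{12})+\bigl(a(t_{01}+t_{12})+a'(t_{03}+t_{23})+ct_{13}\bigr)+(at_{02}+a't_{03}+ct_{23}),$$
and that of the right side is
$$\bigl(a(t_{02}+t_{12})+a'(t_{03}+t_{13})+ct_{23}\bigr)+(at_{01}+a't_{03}+ct_{13})+\bigl(a(t_{01}+t_{13})+a'(t_{02}+t_{23})+ct_{12}\bigr).$$
All coefficients agree except that of $t_{13}$, and left minus right is $-(a+a')t_{13}$. The Mixed Equation reads $t_{02}+t_{12}=B_1+t_{02}+B_1^{0,2,1}$, that is, $(a+a')(t_{01}+t_{02})+2c\,t_{12}=t_{12}$. So in degree $1$ the solutions are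
$$B_1=a(t_{01}-t_{02})+\tfrac12t_{12},\qquad a\in\mathbf k .$$

**Degree two.** Take $a=0$. The degree $2$ part of $\mathfrak t_{1,2}$ is spanned by $[t_{01},t_{02}]$, so $B\equiv\exp(\frac12t_{12}+\lambda[t_{01},t_{02}])$ modulo degree $>2$, with one unknown $\lambda$. We compare logarithms, using $\log(e^ue^ve^w)=u+v+w+\frac12([u,v]+[u,w]+[v,w])+\cdots$.

In (2), the terms in $\lambda$ cancel because $[t_{01},t_{02}]+[t_{02},t_{01}]=0$, and the commutator terms are $\frac12([\frac12t_{12},t_{02}]+[t_{02},\frac12t_{12}])=0$. So (2) holds in degree $2$ for every $\lambda$.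

In (1), the commutator terms come from $e^{t_{12}/2}e^{t_{13}/2}e^{t_{23}/2}$ on the left and the reversed product on the right. Left minus right is $\frac14([t_{12},t_{13}]+[t_{12},t_{23}]+[t_{13},t_{23}])=\frac14[t_{13},t_{23}]=-\frac14\tau_{123}$. The terms linear in $\lambda$ are, on the left,
$$\lambda\bigl([t_{01},t_{02}]+[t_{01}+t_{12},t_{03}+t_{23}]+[t_{02},t_{03}]\bigr)=\lambda(-\tau_{012}-\tau_{013}+\tau_{123}-\tau_{023}),$$
and on the right,
$$\lambda\bigl([t_{02}+t_{12},t_{03}+t_{13}]+[t_{01},t_{03}]+[t_{01}+t_{13},t_{02}+t_{23}]\bigr)=\lambda(-\tau_{023}-\tau_{123}-\tau_{013}-\tau_{012}-\tau_{123}).$$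
Left minus right is $3\lambda\tau_{123}$. So (1) in degree $2$ says $3\lambda\tau_{123}=\frac14\tau_{123}$, and $\tau_{123}\ne0$ (delete strand $0$). Hence $\lambda=\frac1{12}$.

**Where the direct approach stops.** In degree $2$ the error of (1) could have been any combination of $\tau_{012},\tau_{013},\tau_{023},\tau_{123}$, and we had one unknown. It worked because the error turned out to be a multiple of the one vector that the unknown can reach. In degree $m+1$ the unknown $\beta$ has to cancel an error in $(\mathfrak t_{1,3})_{m+1}$ and an error in $(\mathfrak t_{1,2})_{m+1}$ at once. To conclude one would have to list all identities that the errors satisfy and prove that an error with these identities can be cancelled. The equations do not hand us such a list, and this is the point where we leave this road.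

The alternative is to have one genuine braidor in hand and to deform it, among genuine braidors, until it agrees with the given truncated one. Two truncated braidors that agree below degree $m$ differ in degree $m$ by a solution of linear equations; we shall show that every such solution is the leading term of a deformation of a genuine braidor.

## 4. Braid relations in a semidirect product, and the linear equations

Let $\mathcal A_n=\hat U_{1,n}\rtimes S_n$ for $n=2,3$, with $S_n$ permuting the indices $1,\dots,n$, in degree $0$, and $\Delta(s)=s\otimes s$ for $s\in S_n$. Thus $\sigma A^{I_0,I_1,\dots}\sigma^{-1}=A^{\sigma I_0,\sigma I_1,\dots}$. Put $s_1=(12)$, $s_2=(23)$. Define algebra maps $J,K:\mathcal A_2\to\mathcal A_3$ by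
$$J(A)=A^{0,1,2},\quad J(s_1)=s_1;\qquad K(A)=A^{01,2,3},\quad K(s_1)=s_2 .$$
They are well defined; for $K$ note $s_2A^{01,2,3}s_2^{-1}=A^{01,3,2}=(s_1As_1^{-1})^{01,2,3}$. Put
$$y_1=t_{01},\qquad y_2=t_{02}+t_{12},\qquad y_3=t_{03}+t_{13}+t_{23}.$$
These commute: $y_3$ commutes with each $t_{ij}$, $i,j\le2$, since $[t_{ij},t_{i3}+t_{j3}]=0$ and the remaining summand has indices disjoint from $i,j$; and $[t_{01},t_{02}+t_{12}]=0$.

For $B\in\hat U_{1,2}$ put $b=Bs_1$. The permutation $s_1s_2$ sends $1\mapsto2$, $2\mapsto3$, $3\mapsto1$, and $s_2s_1$ sends $1\mapsto3$, $2\mapsto1$, $3\mapsto2$. Moving all permutations to the right,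
$$J(b)K(b)J(b)=B^{0,1,2}s_1B^{01,2,3}s_2B^{0,1,2}s_1=B^{0,1,2}B^{02,1,3}B^{0,2,3}\,s_1s_2s_1,$$
$$K(b)J(b)K(b)=B^{01,2,3}s_2B^{0,1,2}s_1B^{01,2,3}s_2=B^{01,2,3}B^{0,1,3}B^{03,1,2}\,s_2s_1s_2,$$
$$b\,e^{y_1}b=Bs_1e^{t_{01}}Bs_1=B\,R^{0,2}B^{0,2,1}.$$
So the Braid and Mixed Equations are
$$J(b)K(b)J(b)=K(b)J(b)K(b),\tag{3}$$
$$b\,e^{y_1}\,b=e^{y_2}.\tag{4}$$

**Linearization.** Let $B,B'$ be braidors up to degree $m\ge1$ with $B\equiv B'$ modulo degree $\ge m$, and let $\psi=B_m-B'_m$. In degree $m$, grouplikeness is $\Delta(B_m)=\sum_iB_i\otimes B_{m-i}$; subtracting the same for $B'$, only the terms $i=0,m$ survive, and the constant terms are $1$. So $\psi$ is primitive, that is, $\psi\in(\mathfrak t_{1,2})_m$. In the degree $m$ parts of (2) and (1), the top terms enter linearly with coefficient $1$ and all other terms agree for $B$ and $B'$. Hence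
$$\psi^{0,1,2}+\psi^{0,2,1}=0,\tag{5}$$
$$\psi^{0,1,2}+\psi^{02,1,3}+\psi^{0,2,3}=\psi^{01,2,3}+\psi^{0,1,3}+\psi^{03,1,2}.\tag{6}$$

Now let $m\ge2$. Then $\psi=\varphi(t_{01},t_{02})$ for a unique homogeneous Lie polynomial $\varphi(X,Y)$ of degree $m$. We shall constantly use the shift rule: if $u,v$ commute with each other and with $P,Q$, then $\varphi(P+u,Q+v)=\varphi(P,Q)$. Indeed $\varphi$ is a combination of iterated brackets of length $m\ge2$, and every iterated bracket containing $u$ or $v$ vanishes.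

**Lemma 3.** Let $m\ge2$ and let $\psi=\varphi(t_{01},t_{02})$ satisfy (6). Then $\psi$ satisfies (5), and

* (g1) $\varphi(Y,X)=-\varphi(X,Y)$;
* (g2) $\varphi(X,Y)+\varphi(Y,Z)+\varphi(Z,X)=0$ whenever $X+Y+Z$ commutes with $X,Y,Z$.

*Proof.* We delete strand $0$, that is, apply the cabling map with $t_{0j}\mapsto0$. Since $\psi^{\emptyset,i,j}=\varphi(0,0)=0$, equation (6) becomes
$$\psi^{2,1,3}=\psi^{1,2,3}+\psi^{3,1,2}.$$
Exchanging $1\leftrightarrow2$ gives $\psi^{1,2,3}=\psi^{2,1,3}+\psi^{3,2,1}$. Adding the two, $\psi^{3,1,2}+\psi^{3,2,1}=0$. After relabelling this is (5), and since $t_{01},t_{02}$ are free it is (g1).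

The displayed relation reads $\varphi(t_{12},t_{23})=\varphi(t_{12},t_{13})+\varphi(t_{13},t_{23})$. With (g1) it becomes $\varphi(X,Y)+\varphi(Y,Z)+\varphi(Z,X)=0$ for $X=t_{12}$, $Y=t_{13}$, $Z=t_{23}$. Here $X,Y$ are free and $X+Y+Z$ is central in $\mathfrak t_3$, so by the shift rule we may replace $Z$ by $-X-Y$. This gives (g2) as an identity in the free Lie algebra on $X,Y$ with $Z=-X-Y$. If $X+Y+Z=w$ commutes with $X,Y,Z$, replace $Z$ by $Z-w$ and use the shift rule again. $\square$

For example $\varphi=[X,Y]$ satisfies (g1) but not (g2): for $Z=-X-Y$ the sum is $3[X,Y]$. This is the $3\lambda\tau_{123}$ of Section 3, and it shows that (6) has no nonzero solution in degree $2$.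

## 5. A genuine braidor from each associator

**Definition (associators).** $M_1(\mathbf k)$ is the set of grouplike $\Phi(X,Y)\in\mathbf k\langle\langle X,Y\rangle\rangle$ whose logarithm has no linear term, with

* (A1) $\Phi(Y,X)=\Phi(X,Y)^{-1}$;
* (A2) $e^{X/2}\Phi(Z,X)e^{Z/2}\Phi(Y,Z)e^{Y/2}\Phi(X,Y)=1$ for $X+Y+Z=0$;
* (A3) $\Phi(t_{12},t_{23}+t_{24})\Phi(t_{13}+t_{23},t_{34})=\Phi(t_{23},t_{34})\Phi(t_{12}+t_{13},t_{24}+t_{34})\Phi(t_{12},t_{23})$ in $\hat U(\mathfrak t_4)$.

**Quoted theorem (Drinfeld).** The set $M_1(\mathbb Q)$, hence $M_1(\mathbf k)$, is nonempty. The references are Drinfeld, *On quasitriangular quasi-Hopf algebras and on a group closely connected with $\mathrm{Gal}(\bar{\mathbb Q}/\mathbb Q)$*, Leningrad Math. J. 2 (1991), §5, and also Bar-Natan, Selecta Math. 4 (1998).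

For instance, if $\log\Phi=\kappa[X,Y]+\cdots$, the degree $2$ part of (A2) is $-\frac18[X,Y]+3\kappa[X,Y]=0$, so $\kappa=\frac1{24}$.

Since $\log\Phi$ is a Lie series without linear term, the shift rule holds for $\Phi$ as well. Therefore, if $P,Q,S$ have degree $1$ and $z=P+Q+S$ commutes with $P,Q,S$, then
$$e^{P/2}\Phi(S,P)e^{S/2}\Phi(Q,S)e^{Q/2}\Phi(P,Q)=e^{z/2}.\tag{7}$$
To see this, apply (A2) to $X=P$, $Y=Q$, $Z=S-z$: the factors $\Phi$ do not change, and $e^{(S-z)/2}=e^{S/2}e^{-z/2}$. Note that (7) holds for the three elements in any order.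

**Lemma 4.** For $\Phi\in M_1(\mathbf k)$, $B_\Phi:=\Phi(t_{01},t_{12})^{-1}e^{t_{12}/2}\,\Phi(t_{02},t_{12})$ is a braidor.

*Proof.* It is a product of grouplike elements, hence grouplike, and it is invertible.

**Step 1 (Mixed Equation).** This step checks (2) with two uses of (7). Let $p=t_{01}$, $q=t_{12}$, $r=t_{02}$, $z=p+q+r$, which is central. Then
$$B_\Phi\,e^{r}\,B_\Phi^{0,2,1}=\Phi(p,q)^{-1}e^{q/2}\Phi(r,q)\,e^{r}\,\Phi(r,q)^{-1}e^{q/2}\Phi(p,q).$$
By (7) for $(P,Q,S)=(p,q,r)$ and (A1),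
$$e^{q/2}\Phi(p,q)=\Phi(q,r)^{-1}e^{-r/2}\Phi(p,r)e^{-p/2}e^{z/2}.$$
As $\Phi(r,q)^{-1}=\Phi(q,r)$, the factor $\Phi(q,r)^{-1}$ cancels, and the product becomes
$$\Phi(p,q)^{-1}\bigl[e^{q/2}\Phi(r,q)e^{r/2}\Phi(p,r)\bigr]e^{-p/2}e^{z/2}.$$
By (7) for $(P,Q,S)=(q,p,r)$, $e^{q/2}\Phi(r,q)e^{r/2}\Phi(p,r)e^{p/2}\Phi(q,p)=e^{z/2}$, so the bracket is $e^{z/2}\Phi(p,q)e^{-p/2}$. The total is $e^{z-p}=e^{t_{02}+t_{12}}$.

**Step 2 (simultaneous conjugation).** This step uses (A3) to bring $J(b)$ and $K(b)$ to a simpler form by one conjugation. Write $\Phi^{0,1,2}=\Phi(t_{01},t_{12})$, and accordingly with other index sets. Then $b=B_\Phi s_1=(\Phi^{0,1,2})^{-1}e^{t_{12}/2}s_1\Phi^{0,1,2}$. With indices shifted down by one, (A3) reads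
$$\Phi^{0,1,23}\,\Phi^{01,2,3}=\Phi^{1,2,3}\,\Phi^{0,12,3}\,\Phi^{0,1,2}.$$
Let $V=\Phi^{0,12,3}\Phi^{0,1,2}=(\Phi^{1,2,3})^{-1}\Phi^{0,1,23}\Phi^{01,2,3}$. The element $\Phi^{0,12,3}=\Phi(t_{01}+t_{02},t_{13}+t_{23})$ commutes with $t_{12}$ and $s_1$, and $\Phi^{0,1,23}=\Phi(t_{01},t_{12}+t_{13})$ commutes with $t_{23}$ and $s_2$. Since $K(b)=(\Phi^{01,2,3})^{-1}e^{t_{23}/2}s_2\Phi^{01,2,3}$, we get
$$VJ(b)V^{-1}=g_1:=e^{t_{12}/2}s_1,\qquad VK(b)V^{-1}=g_2:=\Phi(t_{12},t_{23})^{-1}e^{t_{23}/2}s_2\,\Phi(t_{12},t_{23}).$$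

**Step 3 (the braid relation for $g_1,g_2$).** This step shows $g_1g_2g_1=g_2g_1g_2$, which gives (3). Let now $p=t_{12}$, $q=t_{23}$, $r=t_{13}$, $z=p+q+r$. The element $z$ commutes with $p,q,r$ and with all permutations. As $s_1$ fixes $p$ and exchanges $q$ and $r$, and $\Phi(p,r)^{-1}=\Phi(r,p)$,
$$g_1g_2=e^{p/2}s_1\Phi(p,q)^{-1}e^{q/2}s_2\Phi(p,q)=e^{p/2}\Phi(r,p)e^{r/2}s_1s_2\Phi(p,q).$$
By (7) for $(P,Q,S)=(p,q,r)$ this equals $e^{z/2}\Phi(p,q)^{-1}e^{-q/2}\Phi(q,r)^{-1}s_1s_2\Phi(p,q)$. Conjugation by $s_1s_2$ sends $p\mapsto q\mapsto r\mapsto p$ and $s_1\mapsto s_2$, so it sends $\Phi(p,q)g_1\Phi(p,q)^{-1}$ to $\Phi(q,r)e^{q/2}s_2\Phi(q,r)^{-1}$. Conjugating further by $\Phi(q,r)^{-1}$ leaves $e^{q/2}s_2$; this commutes with $e^{-q/2}$; conjugating by $\Phi(p,q)^{-1}$ and by $e^{z/2}$ gives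
$$(g_1g_2)\,g_1\,(g_1g_2)^{-1}=\Phi(p,q)^{-1}e^{q/2}s_2\Phi(p,q)=g_2 .\qquad\square$$

## 6. Conjugation moves degree one, and nothing more

**Lemma 5.** If $B$ is a braidor and $\alpha\in\mathbf k$, then $B'=e^{\alpha t_{01}}Be^{-\alpha t_{02}}$ is a braidor.

*Proof.* $B'$ is grouplike and invertible. We have $b':=B's_1=e^{\alpha y_1}\,b\,e^{-\alpha y_1}$. Now $J(b)$ commutes with $y_1+y_2=J(\zeta)$, because $\zeta$ is central and fixed by $s_1$. And $K(b)$ commutes with $y_1=t_{01}$, because $t_{01}$ commutes with $t_{02}+t_{12}$, $t_{03}+t_{13}$, $t_{23}$ and $s_2$. Write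
$$e^{2\alpha y_1+\alpha y_2}=e^{\alpha y_1}e^{\alpha(y_1+y_2)}=e^{\alpha y_2}e^{2\alpha y_1}.$$
Conjugation by this element sends $J(b)\mapsto e^{\alpha y_1}J(b)e^{-\alpha y_1}=J(b')$ and $K(b)\mapsto e^{\alpha y_2}K(b)e^{-\alpha y_2}=K(b')$, as $J(y_1)=y_1$ and $K(y_1)=y_2$. So (3) persists. Finally $b'e^{y_1}b'=e^{\alpha y_1}be^{y_1}be^{-\alpha y_1}=e^{\alpha y_1}e^{y_2}e^{-\alpha y_1}=e^{y_2}$. $\square$

The change in degree $1$ is $\alpha(t_{01}-t_{02})$, which is the whole freedom found in Section 3. It is natural to try the same with $e^{u}$, $u\in(\mathfrak t_{1,2})_m$, in place of $e^{\alpha y_1}$. But the argument for the Mixed Equation used that $u$ commutes with $y_1$ and $y_2$. For $m\ge2$, $u$ lies in the free Lie algebra $\mathrm{Lie}(t_{01},t_{02})$, where the centralizer of the generator $t_{01}$ is $\mathbf k\,t_{01}$. So $u=0$: no nontrivial conjugation of this kind fixes $y_1$. On the other hand there are degrees $m\ge2$ in which (6) has nonzero solutions; one in degree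 $3$ is computed in Section 8.

What the proof of Lemma 5 really needs is an automorphism of $\mathcal A_2$ and one of $\mathcal A_3$ that are compatible with $J$ and $K$ and fix $y_1,y_2$. They need not be inner. We now say what this means infinitesimally.

**Definition (compatible pair).** Let $m\ge2$ and $\psi\in(\mathfrak t_{1,2})_m$. A compatible pair for $\psi$ consists of derivations $d_2$ of $\mathfrak t_{1,2}$ and $d_3$ of $\mathfrak t_{1,3}$, both raising degree by $m$, such that

* (i) $d_2y_1=d_2y_2=0$ and $d_3y_1=d_3y_2=d_3y_3=0$, and $d_2(t_{02})=[\psi,t_{02}]$;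
* (ii) $d_3(A^{0,1,2})=(d_2A)^{0,1,2}$ and $d_3(A^{01,2,3})=(d_2A)^{01,2,3}$ for $A\in\mathfrak t_{1,2}$;
* (iii) $d_3s_1-s_1d_3=\mathrm{ad}(\psi^{0,1,2})s_1$ and $d_3s_2-s_2d_3=\mathrm{ad}(\psi^{01,2,3})s_2$ on $\mathfrak t_{1,3}$, and $d_2s_1-s_1d_2=\mathrm{ad}(\psi)s_1$ on $\mathfrak t_{1,2}$.

Condition (iii) is there because the automorphism must move $s_1$ as well: at leading order we want $Bs_1$ to become $(B+\psi)s_1$, so the derivation should send $s_1$ to $\psi s_1$.

**Proposition 6 (flow).** Let $B$ be a genuine braidor, $m\ge2$, and let $\psi\in(\mathfrak t_{1,2})_m$ satisfy (6) and have a compatible pair. Then there is a genuine braidor $B'$ with $B'\equiv B+\psi$ modulo degree $>m$.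

*Proof.* **Step 1 (extension to $\mathcal A_n$).** This step extends $d_n$ to a derivation of $\mathcal A_n$ with $d_n(s_i)=c_is_i$, where $c_1=\psi^{0,1,2}$ and, for $n=3$, $c_2=\psi^{01,2,3}$. First, $d_n$ extends to $\hat U_{1,n}$. Next we need a map $c:S_n\to(\mathfrak t_{1,n})_m$ with $c(s_i)=c_i$ and $c(st)=c(s)+s(c(t))$, that is, a homomorphism $s\mapsto(c(s),s)$ to the semidirect product of the additive group $(\mathfrak t_{1,n})_m$ with $S_n$. It exists if the relations of $S_n$ are respected: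

* $s_i^2=1$ requires $c_i+s_i(c_i)=0$. For $i=1$ this is (5), which holds by Lemma 3; for $i=2$ it is $\psi^{01,2,3}+\psi^{01,3,2}=0$, the image of (5) under $A\mapsto A^{01,2,3}$.
* $s_1s_2s_1=s_2s_1s_2$ requires $c_1+s_1(c_2)+s_1s_2(c_1)=c_2+s_2(c_1)+s_2s_1(c_2)$. Here $s_1(c_2)=\psi^{02,1,3}$, $s_1s_2(c_1)=\psi^{0,2,3}$, $s_2(c_1)=\psi^{0,1,3}$, $s_2s_1(c_2)=\psi^{03,1,2}$, so this is exactly (6).

By (iii), $d_n(s(x))=s(d_nx)+[c(s),s(x)]$ holds for $s=s_i$ and $x\in\mathfrak t_{1,n}$. If it holds for $s$ and $t$, then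
$$d_n(st(x))=s\bigl(t(d_nx)+[c(t),t(x)]\bigr)+[c(s),st(x)]=st(d_nx)+[c(st),st(x)],$$
so it holds for all $s\in S_n$. It then holds for all $x\in\hat U_{1,n}$, because $x\mapsto s^{-1}d_n s(x)-d_nx-s^{-1}[c(s),s(x)]$ is a derivation that vanishes on $\mathfrak t_{1,n}$. Define $d_n(xs)=d_n(x)s+x\,c(s)s$. Then $d_n(xs\cdot yt)=d_n(x\,s(y)\,st)$ equals
$$d_n(x)s(y)st+x\,d_n(s(y))\,st+x\,s(y)\bigl(c(s)+s(c(t))\bigr)st,$$
while $d_n(xs)yt+xs\,d_n(yt)$ equals
$$d_n(x)s(y)st+x\,c(s)s(y)\,st+x\,s(d_ny)\,st+x\,s(y)s(c(t))\,st ,$$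
and these agree by the formula for $d_n(s(y))$. So $d_n$ is a derivation of $\mathcal A_n$.

**Step 2 (automorphisms).** This step integrates $d_n$. Since $d_n$ raises degree by $m$, the series $\theta_n=\exp(d_n)$ converges and is an automorphism of $\mathcal A_n$. It respects $\Delta$: the identity $\Delta d_n=(d_n\otimes1+1\otimes d_n)\Delta$ holds on $\mathfrak t_{1,n}$ because $d_n(\mathfrak t_{1,n})\subset\mathfrak t_{1,n}$, and on $s\in S_n$ because $c(s)$ is primitive; both sides are derivations along $\Delta$, so it holds everywhere. Next, $d_3J=Jd_2$ and $d_3K=Kd_2$: on $\mathfrak t_{1,2}$ this is (ii), and on $s_1$ we have $d_3(s_1)=\psi^{0,1,2}s_1=J(\psi s_1)$ and $d_3(s_2)=\psi^{01,2,3}s_2=K(\psi s_1)$. Hence $\theta_3J=J\theta_2$ and $\theta_3K=K\theta_2$. By (i), $\theta_2$ fixes $y_1$ and $y_2$.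

**Step 3 (the new braidor).** This step moves $b=Bs_1$ by $\theta_2$. Let $b'=\theta_2(b)=\theta_2(B)\,D\,s_1$ with $D=\theta_2(s_1)s_1^{-1}$. As $d_2$ maps $\hat U_{1,2}s_1$ to itself, $D\in\hat U_{1,2}$; it is grouplike, and $D\equiv1+\psi$ modulo degree $>m$, since the next term has degree $2m$. Put $B'=\theta_2(B)D$, so that $b'=B's_1$. Then $B'$ is grouplike and invertible. Applying $\theta_3$ to (3) gives $J(b')K(b')J(b')=K(b')J(b')K(b')$, and applying $\theta_2$ to (4) gives $b'e^{y_1}b'=e^{y_2}$. So $B'$ is a genuine braidor. Finally $\theta_2(B)\equiv B$ modulo degree $>m$, because $d_2$ kills the constant term and sends degree $\ge1$ to degree $\ge m+1$. Therefore $B'\equiv B(1+\psi)\equiv B+\psi$ modulo degree $>m$. $\square$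

Sections 7 to 10 prove the following.

**Proposition 7.** Let $m\ge2$ and let $\psi\in(\mathfrak t_{1,2})_m$ satisfy (6). Then $\psi$ has a compatible pair.

**Proof of Theorem 1, given Proposition 7.** We use induction on $m$. For $m=0$ we have $B_0=1$, and any $B_\Phi$ from Lemma 4 has constant term $1$; such a $\Phi$ exists by Drinfeld's theorem. Let $m\ge1$. As $B$ is also a braidor up to degree $m-1$, there is a genuine braidor $B^\flat$ with $B\equiv B^\flat$ modulo degree $\ge m$. By Section 4, $\psi=B_m-B^\flat_m\in(\mathfrak t_{1,2})_m$ satisfies (5) and (6).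

If $m=1$, write $\psi=at_{01}+a't_{02}+ct_{12}$. Then (5) says $(a+a')(t_{01}+t_{02})+2ct_{12}=0$, so $\psi=\alpha(t_{01}-t_{02})$. Take $B^\sharp=e^{\alpha t_{01}}B^\flat e^{-\alpha t_{02}}$, a braidor by Lemma 5.

If $m\ge2$, take for $B^\sharp$ the braidor of Proposition 6, applied to $B^\flat$ and $\psi$.

In both cases $B\equiv B^\sharp$ modulo degree $>m$. $\square$

## 7. A fifth index: the algebra $\mathfrak p$ and its $S_5$-symmetry

How could one guess $d_3$? By (iii), conjugating $d_3$ by a permutation changes it by an inner derivation; by (i), $d_2$ has the form $t_{01}\mapsto[0,t_{01}]$, $t_{02}\mapsto[\psi,t_{02}]$. This suggests a derivation that is inner on each generator, $t_e\mapsto[h_e,t_e]$, with $h_e$ depending on $e$. For two commuting generators one wants a common $h$. To organize this, it helps to see a larger symmetry of $\mathfrak t_{1,3}$ than $S_3$ or $S_4$.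

**Definition.** Let $\mathfrak p$ be the Lie algebra with generators $x_{ij}=x_{ji}$, $i\ne j\in\{0,\dots,4\}$, of degree $1$, and relations $\sum_{j\ne i}x_{ij}=0$ for all $i$, and $[x_{ij},x_{kl}]=0$ for disjoint pairs. The group $S_5$ acts on $\mathfrak p$ by permuting indices.

If $\{i,j,k,l,m'\}=\{0,\dots,4\}$, then
$$x_{ij}+x_{ik}+x_{jk}=x_{lm'}.\tag{8}$$
Indeed, let $\Sigma$ be the sum of the six $x_{pq}$ with $p\in\{i,j,k\}$, $q\in\{l,m'\}$. The relations for $i,j,k$ add up to $2(x_{ij}+x_{ik}+x_{jk})+\Sigma=0$, and those for $l,m'$ to $2x_{lm'}+\Sigma=0$. For example $x_{01}+x_{02}+x_{12}=x_{34}$.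

**Claim.** Let $z=\sum_{0\le i<j\le3}t_{ij}$, which is central in $\mathfrak t_{1,3}$. The rule $\pi(t_{ij})=x_{ij}$ defines a homomorphism $\pi:\mathfrak t_{1,3}\to\mathfrak p$, and $t_{ij}\mapsto(x_{ij},1)$ defines an isomorphism $\mathfrak t_{1,3}\cong\mathfrak p\oplus\mathbf k$ with $\mathbf k$ central in degree $1$. In degrees $\ge2$, $\pi$ is an isomorphism.

*Proof.* The element $z$ is central since, for distinct $i,j,k,l$, $z=t_{ij}+(t_{ik}+t_{jk})+(t_{il}+t_{jl})+t_{kl}$. The map $\pi$ respects the relations: by (8), $[x_{ij},x_{ik}+x_{jk}]=[x_{ij},x_{lm'}-x_{ij}]=0$. It kills $z$, since $2\pi(z)=\sum_{i\le3}(-x_{i4})=0$. Conversely, let $x_{ij}\mapsto t_{ij}$ for $i,j\le3$ and $x_{i4}\mapsto-\sum_{j\le3}t_{ij}$, with values in $\mathfrak t_{1,3}/\mathbf kz$. The relations for $i\le3$ hold by construction, the relation for $4$ gives $-2z=0$, and $[x_{i4},x_{kl}]$ goes to $-[t_{ij}+t_{ik}+t_{il},t_{kl}]=0$ for $\{i,j,k,l\}=\{0,1,2,3\}$. The two maps are mutually inverse, so $\mathfrak t_{1,3}/\mathbf kz\cong\mathfrak p$.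 The map $t_{ij}\mapsto(x_{ij},1)$ is a homomorphism since $\mathbf k$ is abelian. It sends $z$ to $(0,6)$, so it is surjective, and its kernel, which lies in $\mathbf kz$, is $0$. The last statement follows. $\square$

The elements $x_{03},x_{13},x_{23}$ generate a free Lie algebra, because $t_{03},t_{13},t_{23}$ do and no nonzero multiple of $z$ lies in the subalgebra that they generate. By the $S_5$-symmetry so do $x_{04},x_{14},x_{24}$.

## 8. The six-term equation is a hexagon in the Petersen graph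

From here to the end of the section, $\varphi$ is a homogeneous Lie polynomial of degree $m\ge2$ with (g1) and (g2), and $\psi=\varphi(t_{01},t_{02})$.

Let $\Gamma$ be the Petersen graph: its $10$ vertices are the $2$-subsets $e$ of $\{0,\dots,4\}$, and its $15$ edges $e|e'$ join disjoint pairs. For example, the neighbours of $34$ are $01,02,12$. So adjacent vertices have commuting generators, and (8) says that $x_c$ is the sum of the $x_e$ over the three neighbours $e$ of $c$. The graph is connected: two $2$-subsets with one common element have the complement of their union as a common neighbour.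

For a vertex $c$ with neighbours $e,e'$ put
$$\Phi_c(e,e')=\varphi(x_e,x_{e'}),\qquad \Phi_c(e,e)=0 .$$
It commutes with $x_c$. By (g1) it is antisymmetric. If $e,e',e''$ are the three neighbours of $c$, then $x_e+x_{e'}+x_{e''}=x_c$ commutes with all three, so by (g2)
$$\Phi_c(e,e')+\Phi_c(e',e'')+\Phi_c(e'',e)=0,\tag{9}$$
and this holds trivially if two of the neighbours coincide.

Now look at the six terms of (6). By (8) and the shift rule,
$$\begin{aligned}
\pi\psi^{0,1,2}&=\varphi(x_{01},x_{02})=\Phi_{34}(01,02),\\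
\pi\psi^{02,1,3}&=\varphi(x_{01}+x_{12},x_{03}+x_{23})=\varphi(x_{34}-x_{02},x_{14}-x_{02})=\Phi_{02}(34,14),\\
\pi\psi^{0,2,3}&=\varphi(x_{02},x_{03})=\Phi_{14}(02,03),\\
\pi\psi^{01,2,3}&=\varphi(x_{02}+x_{12},x_{03}+x_{13})=\varphi(x_{34}-x_{01},x_{24}-x_{01})=\Phi_{01}(34,24),\\
\pi\psi^{0,1,3}&=\varphi(x_{01},x_{03})=\Phi_{24}(01,03),\\
\pi\psi^{03,1,2}&=\varphi(x_{01}+x_{13},x_{02}+x_{23})=\varphi(x_{24}-x_{03},x_{14}-x_{03})=\Phi_{03}(24,14).
\end{aligned}\tag{10}$$
As $\pi$ is an isomorphism in degree $m$, equation (6) is equivalent to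
$$\Phi_{34}(01,02)+\Phi_{02}(34,14)+\Phi_{14}(02,03)+\Phi_{03}(14,24)+\Phi_{24}(03,01)+\Phi_{01}(24,34)=0.\tag{11}$$
Each term is attached to a vertex of the closed walk
$$01\to34\to02\to14\to03\to24\to01,$$
and has as arguments the preceding and the following vertex.

**Example in degree 3.** Let $\varphi=[X+Y,[X,Y]]$. It satisfies (g1). For $X+Y+Z=0$ put $w=[X,Y]=[Y,Z]=[Z,X]$; then $\varphi(X,Y)=-[Z,w]$, and the sum in (g2) is $-[X+Y+Z,w]=0$. In $\mathfrak p$ let $\tau_{ijk}=[x_{ij},x_{jk}]$, which is totally antisymmetric as in Section 2. Since $x_{ij}+x_{ik}=x_{lm'}-x_{jk}$, we get $\Phi_{lm'}(ij,ik)=-[x_{jk},[x_{ij},x_{ik}]]=[x_{jk},\tau_{ijk}]$. So the left side of (11) is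
$$[x_{12},\tau_{012}+\tau_{124}]+[x_{23},\tau_{023}+\tau_{234}]-[x_{13},\tau_{134}+\tau_{013}].$$
Now $\tau_{012}+\tau_{124}=[x_{01}+x_{14},x_{12}]=-[x_{13},x_{12}]=-\tau_{123}$, and $\tau_{023}+\tau_{234}=[x_{02}+x_{24},x_{23}]=-[x_{12},x_{23}]=-\tau_{123}$, and $\tau_{134}+\tau_{013}=[x_{14}+x_{01},x_{13}]=-[x_{12},x_{13}]=\tau_{123}$. The sum is $-[x_{12}+x_{23}+x_{13},\tau_{123}]=-[x_{04},\tau_{123}]=0$. So $\psi=[t_{01}+t_{02},[t_{01},t_{02}]]$ solves (6). In degree $3$ there are no others up to scalars, since (g1) leaves only the multiples of $[X+Y,[X,Y]]$.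

**Potentials at the vertices.** We write $\Phi_c$ as a difference, so that sums along walks become sums over edges. With the sum over the three neighbours $f$ of $c$, put
$$w_c(e)=\tfrac13\sum_{f}\Phi_c(f,e).$$
By antisymmetry and (9), $w_c(e')-w_c(e)=\frac13\sum_f(\Phi_c(e,f)+\Phi_c(f,e'))=\Phi_c(e,e')$. Let
$$\omega(e\to e')=w_e(e')-w_{e'}(e)$$
for adjacent $e,e'$; this is antisymmetric, hence a $1$-cochain on $\Gamma$ with values in $\mathfrak p_m$. For a closed walk $e_0,\dots,e_{r-1}$ (indices mod $r$),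
$$\sum_i\Phi_{e_i}(e_{i-1},e_{i+1})=\sum_i w_{e_i}(e_{i+1})-\sum_iw_{e_{i}}(e_{i-1})=\sum_i\omega(e_i\to e_{i+1}),\tag{12}$$
by shifting the index in the second sum. So $\omega$ defines a linear map
$$\Omega:H_1(\Gamma;\mathbf k)\to\mathfrak p_m .$$
It is $S_5$-equivariant, because $g\,\Phi_c(e,e')=\Phi_{gc}(ge,ge')$. By (11) and (12), equation (6) says precisely that $\Omega$ vanishes on the class of the hexagon above.

## 9. $H_1$ of the Petersen graph is irreducible

**Lemma 8.** $H_1(\Gamma;\mathbf k)$ is an irreducible $S_5$-module.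

*Proof.* Let $C_0,C_1$ be the cellular chain groups. As $\Gamma$ is connected, $H_0$ is trivial of dimension $1$, so the character of $H_1$ is $\chi=\chi(C_1)-\chi(C_0)+1$. In $\chi(C_0)$ each fixed vertex counts $1$; in $\chi(C_1)$ an edge with both ends fixed counts $+1$, and a reversed edge counts $-1$. For the symmetric group on $1,\dots,5$:

| class | size | $\chi(C_1)$ | $\chi(C_0)$ | $\chi$ |
|---|---|---|---|---|
| $e$ | 1 | $15$ | $10$ | $6$ |
| $(12)$ | 10 | $3$ | $4$ | $0$ |
| $(12)(34)$ | 15 | $-1$ | $2$ | $-2$ |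
| $(123)$ | 20 | $0$ | $1$ | $0$ |
| $(123)(45)$ | 20 | $0$ | $1$ | $0$ |
| $(1234)$ | 30 | $-1$ | $0$ | $0$ |
| $(12345)$ | 24 | $0$ | $0$ | $1$ |

We check the rows. The transposition $(12)$ fixes the vertices $12,34,35,45$ and the edges $12|34$, $12|35$, $12|45$; it reverses no edge, since that would need $1x$ and $2x$ to be disjoint. The element $(12)(34)$ fixes the vertices $12,34$, fixes the edge $12|34$ and reverses $13|24$ and $14|23$; the other edges contain $5$ in one vertex and are moved. The element $(123)$ fixes only the vertex $45$ and moves its three edges; having order $3$, it reverses none. The element $(123)(45)$ fixes only the vertex $45$, and an edge that it preserved would be preserved by its fourth power $(123)$. The element $(1234)$ fixes no vertex, reverses $13|24$, and preserves no other edge. The element $(12345)$ fixes no vertex and, having order $5$, reverses no edge.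

Hence $\langle\chi,\chi\rangle=(36+15\cdot4+24\cdot1)/120=1$. In characteristic $0$ this number is the dimension of the space of $S_5$-endomorphisms, and by Maschke's theorem a reducible module would have at least two independent ones. $\square$

**Proposition 9.** Let $\varphi$ satisfy (g1), (g2). If $\Omega$ vanishes on one nonzero element of $H_1(\Gamma;\mathbf k)$, then $\Omega=0$. In particular (6) holds if and only if $\Omega=0$.

*Proof.* The kernel of $\Omega$ is an $S_5$-submodule. If it is nonzero, it is everything by Lemma 8. The hexagon passes through six distinct vertices, so it is a nonzero element of $H_1(\Gamma;\mathbf k)$, and (6) says that $\Omega$ vanishes on it. $\square$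

From now on let $\psi\in(\mathfrak t_{1,2})_m$, $m\ge2$, satisfy (6). By Lemma 3, (g1) and (g2) hold, so $\Omega=0$.

**From $\Omega=0$ to elements on the edges.** The next step turns $\Omega=0$ into a consistent choice of one element of $\mathfrak p_m$ per edge. Since $\Gamma$ is connected and $\omega$ sums to zero along closed walks, there is a function $u$ from vertices to $\mathfrak p_m$ with $\omega(e\to e')=u(e')-u(e)$: sum $\omega$ along any path from a base vertex. Replacing $u(e)$ by $\frac1{120}\sum_{g\in S_5}g^{-1}u(ge)$ keeps this property, because $\omega(ge\to ge')=g\,\omega(e\to e')$, and achieves $u(ge)=g\,u(e)$. Put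
$$h(e|e'):=w_e(e')+u(e)=w_{e'}(e)+u(e') ;$$
the two expressions agree because their difference is $\omega(e\to e')-(u(e')-u(e))=0$. So $h$ is a function on unoriented edges with $h(ge|ge')=g\,h(e|e')$ and
$$h(c|e')-h(c|e)=w_c(e')-w_c(e)=\Phi_c(e,e').\tag{13}$$

## 10. A derivation that is inner on every generator

**Proposition 10.** There is a derivation $d$ of $\mathfrak p$ of degree $m$ with $d(x_e)=[h(e|e'),x_e]$ for all vertices $e$ and all neighbours $e'$ of $e$. Moreover
$$[Y,\varphi(X,Y)]+[Z,\varphi(X,Z)]=0\qquad(X+Y+Z=0).\tag{g3}$$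

*Proof.* **Step 1 (the derivation on free generators, and the commutation relations).** This step defines $d$ before relations and checks the easy ones. By (13), two choices of $e'$ change $h(e|e')$ by some $\Phi_e(e',e'')$, which commutes with $x_e$. So the right side does not depend on $e'$. Let $\delta$ be the derivation from the free Lie algebra on symbols $X_e$ to $\mathfrak p$, along $X_e\mapsto x_e$, with $\delta(X_e)=[h(e|e'),x_e]$. For disjoint $e,e'$ and $h=h(e|e')$ we have $\delta X_e=[h,x_e]$ and $\delta X_{e'}=[h,x_{e'}]$, so $\delta[X_e,X_{e'}]=[h,[x_e,x_{e'}]]=0$. It remains to show that $L_i:=\delta\bigl(\sum_{j\ne i}X_{ij}\bigr)$ is $0$ for every $i$. Then $\delta$ kills the ideal of relations (if $\rho$ maps to $0$ in $\mathfrak p$ and $\delta\rho=0$, then $\delta[\rho,\,\cdot\,]=0$), and it descends to $d$.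

**Step 2 (a symmetric polynomial).** This step expresses the defect of $\delta$ on the relations (8) by one Lie polynomial. For a vertex $c$ with neighbours $e,e',e''$ let $\Lambda_c=\delta(X_e+X_{e'}+X_{e''}-X_c)$. With $h=h(c|e)$ and (13), $\delta X_e=[h,x_e]$, $\delta X_c=[h,x_c]$, $\delta X_{e'}=[h+\varphi(x_e,x_{e'}),x_{e'}]$, $\delta X_{e''}=[h+\varphi(x_e,x_{e''}),x_{e''}]$. By (8) the terms with $h$ add up to $0$, and
$$\Lambda_c=[\varphi(x_e,x_{e'}),x_{e'}]+[\varphi(x_e,x_{e''}),x_{e''}].$$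
As $x_{e''}=x_c-x_e-x_{e'}$ and $x_c$ commutes with $x_e,x_{e'},x_{e''}$, we obtain $\Lambda_c=G(x_e,x_{e'})$ with
$$G(X,Y):=[\varphi(X,Y),Y]+[\varphi(X,Z),Z],\qquad Z=-X-Y .$$
This is homogeneous of degree $m+1$. Clearly $G(X,Y)=G(X,Z)$. By (g1) and (g2), $\varphi(X,Z)=\varphi(X,Y)+\varphi(Y,Z)$, so
$$G(X,Y)=[\varphi(X,Y),Y+Z]+[\varphi(Y,Z),Z]=-[\varphi(X,Y),X]+[\varphi(Y,Z),Z]=[\varphi(Y,X),X]+[\varphi(Y,Z),Z]=G(Y,X).$$
So $G$ is symmetric in the three elements $X,Y,Z$ with sum $0$.

**Step 3 (an equation for $G$).** This step compares two expressions for $L_4$. For $\{i,j,k,l,m'\}=\{0,\dots,4\}$, the combination $\sum X_{i\bullet}+\sum X_{j\bullet}+\sum X_{k\bullet}-\sum X_{l\bullet}-\sum X_{m'\bullet}$ of the five row sums equals $2(X_{ij}+X_{ik}+X_{jk}-X_{lm'})$. Hence $\Lambda_{lm'}=\frac12(L_i+L_j+L_k-L_l-L_{m'})$, and therefore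
$$L_4=\Lambda_{01}+\Lambda_{23}=\Lambda_{02}+\Lambda_{13},\tag{14}$$
and similarly for the other $L_i$. Put $p=x_{04}$, $q=x_{14}$, $r=x_{24}$, $s=x_{34}=-(p+q+r)$; here $p,q,r$ are free by Section 7. The vertex $01$ has the neighbours $24,34$, so $\Lambda_{01}=G(r,s)=G(p+q,r)$ by symmetry, as $-r-s=p+q$. In the same way $\Lambda_{23}=G(p,q)$, $\Lambda_{02}=G(q,s)=G(p+r,q)$ and $\Lambda_{13}=G(p,r)$. So (14) gives, in the free Lie algebra on $p,q,r$,
$$G(p+q,r)+G(p,q)=G(p+r,q)+G(p,r).\tag{15}$$

**Step 4 ($G=0$).** This step solves (15). The part of $G(p,r)$ linear in $r$ is $\gamma\,\mathrm{ad}_p^m r$ for some $\gamma\in\mathbf k$, since these are the only Lie elements of degree $m$ in $p$ and $1$ in $r$. Let $G^{(k)}$ be the part of $G(p,q)$ of degree $k$ in $p$. Take the parts of (15) linear in $r$ and then substitute $r=p$. The part of $G(p+r,q)$ linear in $r$ becomes $\sum_kk\,G^{(k)}$, and $G(p,q)$ contributes nothing. So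
$$\sum_kk\,G^{(k)}=\gamma\,\mathrm{ad}_{p+q}^mp-\gamma\,\mathrm{ad}_p^mp=\gamma\,\mathrm{ad}_{p+q}^m\,p .$$
Exchanging $p$ and $q$ and using $G(q,p)=G(p,q)$ gives $\sum_k(m+1-k)G^{(k)}=\gamma\,\mathrm{ad}_{p+q}^m\,q$. Adding, $(m+1)G(p,q)=\gamma\,\mathrm{ad}_{p+q}^m(p+q)=0$. So $G=0$, which is (g3). Then all $\Lambda_c=0$, and all $L_i=0$ by (14) and its analogues. $\square$

**Proof of Proposition 7.** **Step 1 (definition of the pair).** This step subtracts an inner derivation so that $y_1,y_2,y_3$ are killed. Let $v_0$ be the edge $01|34$, $h_0=h(v_0)$, and $d'=d-\mathrm{ad}\,h_0$ on $\mathfrak p$. Let $d_3$ correspond to $d'\oplus0$ under $\mathfrak t_{1,3}\cong\mathfrak p\oplus\mathbf k$, so that $\pi d_3=d'\pi$. Let $d_2$ be the derivation of $\mathfrak t_{1,2}=\mathbf k\zeta\oplus\mathrm{Lie}(t_{01},t_{02})$ with $d_2(t_{01})=0$, $d_2(t_{02})=[\psi,t_{02}]$, $d_2(\zeta)=0$. All identities to be checked on generators of $\mathfrak t_{1,3}$ take place in degree $m+1\ge2$, where $\pi$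 is injective; so we may check them after applying $\pi$.

**Step 2 (condition (i)).** We have $d'(x_{01})=[h(01|34)-h_0,x_{01}]=0$ and $d'(x_{34})=[h(34|01)-h_0,x_{34}]=0$. Also $\pi y_1=x_{01}$, $\pi y_2=x_{02}+x_{12}=x_{34}-x_{01}$ and $\pi y_3=x_{03}+x_{13}+x_{23}=-x_{34}$. So $d_3y_1=d_3y_2=d_3y_3=0$. For $d_2$: $d_2y_1=0$, and $d_2y_2=d_2(\zeta-y_1)=0$.

**Step 3 (condition (ii)).** It suffices to check on $t_{01},t_{02},\zeta$. The images of $t_{01}$ are $y_1$ and $y_2$, and those of $\zeta$ are $y_1+y_2$ and $y_2+y_3$. By (i) both sides vanish on $t_{01}$ and $\zeta$. On $t_{02}$, by (13) and (10),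
$$d'(x_{02})=[h(02|34)-h(01|34),x_{02}]=[\Phi_{34}(01,02),x_{02}]=\pi[\psi^{0,1,2},t_{02}].$$
For the second map, $t_{02}^{01,2,3}=t_{03}+t_{13}$ and $\pi(t_{03}+t_{13})=x_{24}-x_{01}$. As $\Phi_{01}(34,24)$ commutes with $x_{01}$,
$$d'(x_{24}-x_{01})=[h(24|01)-h(34|01),x_{24}]=[\Phi_{01}(34,24),x_{24}-x_{01}]=\pi[\psi^{01,2,3},t_{03}+t_{13}].$$

**Step 4 (condition (iii)).** Let $s$ be a permutation of $\{1,2,3\}$. By the equivariance of $h$,
$$sd's^{-1}(x_e)=s[h(s^{-1}e|s^{-1}e')-h_0,x_{s^{-1}e}]=[h(e|e')-h(sv_0),x_e].$$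
Thus $d's-sd'=\mathrm{ad}\bigl(h(sv_0)-h(v_0)\bigr)s$. For $s=s_1$, $h(02|34)-h(01|34)=\Phi_{34}(01,02)=\pi\psi^{0,1,2}$. For $s=s_2$, $h(01|24)-h(01|34)=\Phi_{01}(34,24)=\pi\psi^{01,2,3}$. Since $\pi$ commutes with $s$, and $d_3-sd_3s^{-1}$ and the inner derivations in question are determined by their values on generators, (iii) follows for $d_3$. For $d_2$, use that $A\mapsto A^{0,1,2}$ is injective on $\mathfrak t_{1,2}$ (delete strand $3$ to go back), commutes with $s_1$, and intertwines $d_2$ with $d_3$ by (ii). $\square$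

This completes the proof of Theorem 1.

## 11. Braidors and associators

**Definition.** For $m\ge2$ let $\mathfrak{grt}_1(m)$ be the space of homogeneous Lie polynomials $\varphi(X,Y)$ of degree $m$ satisfying (g1), (g2), (g3) and
$$\varphi(t_{12},t_{23}+t_{24})+\varphi(t_{13}+t_{23},t_{34})=\varphi(t_{23},t_{34})+\varphi(t_{12}+t_{13},t_{24}+t_{34})+\varphi(t_{12},t_{23})\quad\text{in }\mathfrak t_4.\tag{g4}$$

**Theorem 2.**

(a) For $m\ge2$, the solutions $\psi\in(\mathfrak t_{1,2})_m$ of (6) (equivalently, of (5) and (6)) are exactly $\psi=\varphi(t_{01},t_{02})$ with $\varphi\in\mathfrak{grt}_1(m)$. Hence the set of all $\beta$ such that $B+\beta$ is a braidor up to degree $m+1$, for a given braidor $B$ up to degree $m$, with $\beta$ homogeneous of degree $m+1$, is an affine space over $\mathfrak{grt}_1(m+1)$ if $m\ge1$, and over $\mathbf k(t_{01}-t_{02})$ if $m=0$.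

(b) (The Braid Equation suffices.) Let $m\ge1$, let $B$ be grouplike modulo degree $>m$, let it satisfy the Braid Equation up to degree $m$, and let the coefficient of $t_{12}$ in $B_1$ be $\frac12$. Then $B$ is a braidor up to degree $m$.

(c) The map $\mathbf k\times M_1(\mathbf k)\to\{\text{braidors}\}$,
$$(a,\Phi)\mapsto E(a,\Phi):=e^{at_{01}}\,\Phi(t_{01},t_{12})^{-1}e^{t_{12}/2}\,\Phi(t_{02},t_{12})\,e^{-at_{02}},$$
is a bijection. Consequently every braidor up to degree $m$ is the truncation of some $E(a,\Phi)$.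

For example, Sections 4 and 8 show $\mathfrak{grt}_1(2)=0$ and, by (a), $\mathfrak{grt}_1(3)=\mathbf k\,[X+Y,[X,Y]]$.

**Proof of (a).** **Step 1 ((g4) is a pentagon in $\Gamma$).** This step rewrites (g4) for $\varphi$ with (g1), (g2). Shift the indices in (g4) to $0,\dots,3$ and apply $\pi$, which is injective in degree $m$. By (8) and the shift rule,
$$\begin{aligned}
\varphi(x_{01},x_{12}+x_{13})&=\varphi(x_{01},x_{04}-x_{23})=\Phi_{23}(01,04),\\
\varphi(x_{02}+x_{12},x_{23})&=\varphi(x_{34}-x_{01},x_{23})=\Phi_{01}(34,23),\\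
\varphi(x_{12},x_{23})&=\Phi_{04}(12,23),\\
\varphi(x_{01}+x_{02},x_{13}+x_{23})&=\varphi(x_{34}-x_{12},x_{04}-x_{12})=\Phi_{12}(34,04),\\
\varphi(x_{01},x_{12})&=\Phi_{34}(01,12).
\end{aligned}$$
So (g4) says $\Phi_{23}(01,04)+\Phi_{01}(34,23)=\Phi_{04}(12,23)+\Phi_{12}(34,04)+\Phi_{34}(01,12)$, that is,
$$\Phi_{34}(01,12)+\Phi_{12}(34,04)+\Phi_{04}(12,23)+\Phi_{23}(04,01)+\Phi_{01}(23,34)=0 .$$
By (12), this says that $\Omega$ vanishes on the $5$-cycle $34\to12\to04\to23\to01\to34$, a nonzero element of $H_1(\Gamma;\mathbf k)$.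

**Step 2 (the solutions of (6)).** This step compares the two cycles. If $\psi=\varphi(t_{01},t_{02})$ satisfies (6), then (g1) and (g2) hold by Lemma 3, (g4) holds since $\Omega=0$ by Proposition 9, and (g3) holds by Proposition 10. Conversely, if $\varphi\in\mathfrak{grt}_1(m)$, then $\Omega$ is defined by (g1), (g2) and vanishes on the $5$-cycle. By Proposition 9, $\Omega=0$ and (6) holds. By Lemma 3, (6) implies (5).

**Step 3 (the set of all $\beta$).** This step passes to affine spaces. A $\beta$ exists by Theorem 1. If $\beta,\beta'$ are two of them, then $\beta-\beta'$ is primitive and satisfies (5) and (6) in degree $m+1$, by the linearization in Section 4. Conversely, adding a primitive solution of (5) and (6) in degree $m+1$ to $\beta$ keeps all conditions up to degree $m+1$, since their degree $m+1$ parts depend on the top term through exactly these linear expressions. If $m\ge1$, the solutions are $\mathfrak{grt}_1(m+1)$ by Step 2. If $m=0$, (5) forces $\alpha(t_{01}-t_{02})$,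 and (6) holds for it because, by Section 3, left minus right of (6) for $at_{01}+a't_{02}+ct_{12}$ is $-(a+a')t_{13}$. $\square$

**Proof of (b).** We have $B_0=B_0^2$. If $B_0=0$, then $\Delta(B_1)=B_0\otimes B_1+B_1\otimes B_0=0$ and $B_1=0$, contrary to the normalization. So $B_0=1$; thus $B$ is invertible, and $B_1$ is primitive. By Section 3 the Braid Equation in degree $1$ gives $B_1=a(t_{01}-t_{02})+\frac12t_{12}$, and then the Mixed Equation holds in degree $1$. This is the case $m=1$. Let $m\ge2$. By induction $B$ is a braidor up to degree $m-1$, so by Theorem 1 there is a genuine braidor $B^\flat$ with $B\equiv B^\flat$ modulo degree $\ge m$. The element $\psi=B_m-B_m^\flat$ is primitive, and it satisfies (6), because only the Braid Equation is needed for that. By Propositions 7 and 6, $B$ is congruent to a genuine braidor modulo degree $>m$. So $B$ is a braidor up to degree $m$. $\square$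

**Proof of (c).** $E(a,\Phi)$ is a braidor by Lemmas 4 and 5.

**Step 1 (how $E$ changes with $\Phi$).** This step computes the leading change. Let $\Phi'\equiv\Phi+\varphi$ modulo degree $>m$, with $\varphi$ Lie of degree $m\ge2$ satisfying (g1), (g2). All factors of $E$ have constant term $1$, and $\Phi'^{-1}\equiv\Phi^{-1}-\varphi$. So $E(a,\Phi')\equiv E(a,\Phi)$ modulo degree $\ge m$, and in degree $m$
$$E(a,\Phi')-E(a,\Phi)=-\varphi(t_{01},t_{12})+\varphi(t_{02},t_{12})=-\varphi(t_{01},t_{02}),\tag{16}$$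
where the last equality is (g2) for $t_{01},t_{02},t_{12}$, whose sum is central, with (g1).

**Step 2 (injectivity).** The degree $1$ part of $E(a,\Phi)$ is $a(t_{01}-t_{02})+\frac12t_{12}$, so it determines $a$. If $\Phi\ne\Phi'$ first differ in degree $m$, by $\varphi$, then $m\ge2$, and $\varphi$ is primitive, hence a Lie polynomial. The degree $m$ parts of (A1) and (A2) give $\varphi(X,Y)+\varphi(Y,X)=0$ and $\varphi(Z,X)+\varphi(Y,Z)+\varphi(X,Y)=0$ for $X+Y+Z=0$. The shift rule extends the latter to (g2). By (16) the images differ by $-\varphi(t_{01},t_{02})\neq0$ in degree $m$.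

**Step 3 (surjectivity).** Here we quote Drinfeld, loc. cit., §5: $\mathfrak{grt}_1$ exponentiates to the prounipotent group $GRT_1(\mathbf k)$, which acts on $M_1(\mathbf k)$ by $(\Phi,g)\mapsto\Phi\cdot g=\Phi(gXg^{-1},Y)\,g$. For $\varphi\in\mathfrak{grt}_1(m)$ and $g=\mathrm{Exp}(\varphi)\equiv1+\varphi$ modulo degree $>m$, the element $gXg^{-1}$ differs from $X$ only in degree $\ge m+1$, so $\Phi\cdot g\equiv\Phi+\varphi$ modulo degree $>m$.

Let $B$ be a braidor, let $a$ be the coefficient of $t_{01}$ in $B_1$, and let $\Phi_1\in M_1(\mathbf k)$ be arbitrary. By Section 3, $B\equiv E(a,\Phi_1)$ modulo degree $>1$. Suppose $m\ge2$ and $B\equiv E(a,\Phi_{m-1})$ modulo degree $\ge m$. The degree $m$ part of $B-E(a,\Phi_{m-1})$ solves (5) and (6), so by (a) it is $\varphi(t_{01},t_{02})$ with $\varphi\in\mathfrak{grt}_1(m)$. Put $\Phi_m:=\Phi_{m-1}\cdot\mathrm{Exp}(-\varphi)\equiv\Phi_{m-1}-\varphi$ modulo degree $>m$. By (16), $E(a,\Phi_m)-E(a,\Phi_{m-1})=\varphi(t_{01},t_{02})$ in degree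 $m$, so $B\equiv E(a,\Phi_m)$ modulo degree $>m$. Since $\Phi_m\equiv\Phi_{m-1}$ modulo degree $\ge m$, the sequence converges. Its limit $\Phi$ lies in $M_1(\mathbf k)$, because each defining condition holds in every degree, and $B=E(a,\Phi)$.

**Step 4 (truncated braidors).** By Theorem 1 a braidor up to degree $m$ agrees modulo degree $>m$ with a genuine braidor, which is some $E(a,\Phi)$ by Step 3. $\square$
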